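\title{Rings Satisfying an Engel Condition Have Nil Commutator Ideal}

\begin{abstract}
An associative ring $R$, not necessarily with identity, is an $E$-ring if for all $x,y\in R$ the iterated commutator $[x,y]_r=[\dots[[x,y],y],\dots,y]$ vanishes for some $r$ depending on $x$ and $y$. We prove that the commutator ideal of every $E$-ring is nil; consequently the nilpotent elements form an ideal with commutative quotient. The same holds if one only assumes that $[x,y^n]_r=0$ for some $n$ and $r$ depending on $x$ and $y$. The main step shows that a sum of nilpotent elements is nilpotent in characteristic zero: we invert a power of the sum and use the degree defined by the resulting locally nilpotent inner derivation on a cyclic module.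
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative and need not have an identity. For elements $x,y$ of a ring $R$ put
\[
[x,y]_1=[x,y]=xy-yx,\qquad [x,y]_k=[[x,y]_{k-1},y]\quad(k>1).
\]
The ring $R$ is an \emph{$E$-ring} (it satisfies an \emph{Engel condition}) if for all $x,y\in R$ there is $r\ge1$, depending on $x$ and $y$, with $[x,y]_r=0$. It is an \emph{$E^*$-ring} if one $r$ serves for all $x$ and $y$. The \emph{commutator ideal} $C(R)$ is the ideal generated by all commutators $[x,y]$. We write $N(R)$ for the set of nilpotent elements of $R$, and we call an ideal, or a right ideal, \emph{nil} if it is contained in $N(R)$.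

Commutative rings are $E$-rings, with $r=1$. Nil rings are $E$-rings too: $[x,y]_r$ is an integer combination of the products $y^ixy^{r-i}$, so $y^m=0$ gives $[x,y]_{2m-1}=0$. In both cases $C(R)$ is nil for trivial reasons. On the other side, in the ring of $2\times2$ matrices over a field the commutator ideal contains $e_{12}$, hence the idempotent $e_{12}e_{21}=e_{11}$, and this idempotent violates the Engel condition: $[e_{12},e_{11}]_r=(-1)^re_{12}$. One is led to guess that an $E$-ring is always commutative modulo a nil ideal, that is, that $C(R)$ is nil.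

It is known that $E^*$-rings have nil commutator ideal. The question, which we take from \cite{EC}, is whether the same is true of all $E$-rings. The two conditions differ in kind. An $E^*$-ring satisfies the identity $[x,y]_r=0$, which passes to direct products, while the $E$-condition does not pass to infinite products: the ring $U_n$ of strictly upper triangular $n\times n$ rational matrices is nil, but $[e_{12},\sum_ie_{i,i+1}]_r=e_{1,r+2}\ne0$ for $r\le n-2$, so $\prod_nU_n$ is not an $E$-ring. Thus a proof for $E$-rings has to work with finitely many elements at a time. The answer is nevertheless affirmative.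

\begin{theorem}\label{thm:E}
If $R$ is an $E$-ring, then $C(R)$ is nil. Consequently $N(R)$ is an ideal and $R/N(R)$ is commutative.
\end{theorem}

A weaker hypothesis suffices.

\begin{theorem}\label{thm:H}
The conclusions of Theorem~\ref{thm:E} hold for every ring $R$ satisfying
\begin{itemize}
\item[(H)] for all $x,y\in R$ there are $n,r\ge1$, depending on $x$ and $y$, with $[x,y^n]_r=0$.
\end{itemize}
\end{theorem}

An $E$-ring satisfies (H) with $n=1$, and a reader interested only in Theorem~\ref{thm:E} may put $n=1$ wherever (H) is invoked. Both conditions pass to subrings and homomorphic images.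

\begin{example}\label{ex:F4}
Condition (H) is strictly weaker than the $E$-condition. Let $R$ be the ring of matrices $ae_{11}+a^2e_{22}+ce_{12}$ with $a,c\in\mathbb F_4$; it is a ring because $a\mapsto a^2$ is an automorphism of $\mathbb F_4$. For $y\in R$, either $y^3=0$ or $y^3=1+\nu$ with $\nu^2=0$, so $[x,y^3]_3=0$ for all $x$, and (H) holds. But if $\omega^2+\omega+1=0$ and $y=\omega e_{11}+\omega^2e_{22}$, then $[e_{12},y]=(\omega^2-\omega)e_{12}=e_{12}$, so $[e_{12},y]_r\neq0$ for all $r$.
\end{example}

The proof has two halves: domains satisfying the hypothesis are commutative (Section~\ref{sec:domains}), and in an algebra over a prime field satisfying (H) the set $N(R)$ is an ideal (Sections~\ref{sec:loc} and~\ref{sec:zero}). Section~\ref{sec:reduction} derives the theorems from these two facts. One principle runs through both halves. The hypothesis makes $x\mapsto[x,y^n]$ behave like differentiation of polynomials. In characteristic $p$ a $p^e$-th power turns such a derivation into zero, so central elements are plentiful. In characteristic $0$ the derivation defines a degree, and leading coefficients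 multiply. Section~\ref{sec:sharp} shows that ``nil'' cannot be improved and that the converse of the theorems fails.

\section{Inner derivations}\label{sec:der}

A \emph{derivation} of a ring $B$ is an additive map $\delta\colon B\to B$ with $\delta(xy)=\delta(x)y+x\delta(y)$. It is \emph{nilpotent on} $x$ if $\delta^k(x)=0$ for some $k$, and \emph{locally nilpotent} on a set if it is nilpotent on each element of the set. For $s\in B$ let $\rho_s(x)=xs$ and $\lambda_s(x)=sx$; these operators commute. The map
\[
d_s=\rho_s-\lambda_s,\qquad d_s(x)=[x,s],
\]
is a derivation, and $[x,s]_k=d_s^k(x)$. So $R$ is an $E$-ring exactly when every $d_s$ is locally nilpotent on $R$.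

The first lemma is the rule for multiplying leading coefficients.

\begin{lemma}\label{lem:top}
Let $\delta$ be a derivation of a ring $B$, let $t_1,\dots,t_K\in B$ and $j_1,\dots,j_K\ge0$ satisfy $\delta^{j_i+1}(t_i)=0$ for all $i$, and put $J=j_1+\dots+j_K$. Then
\[
\delta^{J}(t_1\cdots t_K)=\frac{J!}{j_1!\cdots j_K!}\,\delta^{j_1}(t_1)\cdots\delta^{j_K}(t_K),\qquad \delta^{J+1}(t_1\cdots t_K)=0 .
\]
In particular, if $B$ is a unital algebra over a field $F$ and $s\in B$, then the elements on which $d_s$ is nilpotent form a subalgebra containing $1$.
\end{lemma}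

\begin{proof}
By Leibniz' rule, $\delta^Q(t_1\cdots t_K)$ is the sum of the terms $\frac{Q!}{q_1!\cdots q_K!}\delta^{q_1}(t_1)\cdots\delta^{q_K}(t_K)$ over all $q_1+\dots+q_K=Q$. A term vanishes unless $q_i\le j_i$ for all $i$. For $Q=J$ this leaves only $q_i=j_i$, and for $Q=J+1$ it leaves nothing. The last statement follows because $d_s$ is $F$-linear and $d_s(1)=0$.
\end{proof}

In (H) the exponent $n$ depends on $x$. The second lemma lets us choose one exponent for finitely many elements.

\begin{lemma}\label{lem:powers}
Let $R$ be a ring and $x,y\in R$.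
\begin{itemize}
\item[(a)] If $[x,y^n]_r=0$, then $[x,y^{nl}]_{r'}=0$ for all $l\ge1$ and $r'\ge r$.
\item[(b)] If $pR=0$ for a prime $p$ and $q$ is a power of $p$, then $[x,y]_q=[x,y^q]$.
\item[(c)] Let $R$ satisfy \textup{(H)} and let $x_1,\dots,x_k\in R$. Then there is $n\ge1$ such that $d_{y^n}$ is nilpotent on every $x_i$. If $pR=0$ for a prime $p$, there is $n\ge 1$ such that $y^n$ commutes with every $x_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $d_{y^{nl}}=\rho_y^{nl}-\lambda_y^{nl}=T\,(\rho_y^n-\lambda_y^n)=T\,d_{y^n}$, where $T$ is a polynomial in the commuting operators $\rho_y,\lambda_y$. Hence $d_{y^{nl}}^{\,r'}(x)=T^{r'}d_{y^n}^{\,r'}(x)=0$.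

(b) The binomial theorem modulo $p$ gives $(\rho_y-\lambda_y)^q=\rho_y^q-\lambda_y^q$.

(c) If $[x_i,y^{n_i}]_{r_i}=0$, then (a) gives $[x_i,y^n]_r=0$ for $n=\prod n_i$ and $r=\max r_i$. If $pR=0$ and $q\ge r$ is a power of $p$, then $[x_i,y^{nq}]=[x_i,y^n]_q=0$ by (b).
\end{proof}

\section{Domains}\label{sec:domains}

A \emph{domain} is a ring without zero divisors, with or without identity. A ring is \emph{prime} if the product of two nonzero ideals is nonzero; domains are prime.

\begin{lemma}\label{lem:char}
A prime ring $R$ is either torsion-free as an additive group or satisfies $pR=0$ for some prime $p$.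
\end{lemma}

\begin{proof}
If $R$ has torsion, then $I=\{x: px=0\}$ is a nonzero ideal for some prime $p$. Since $I\cdot pR=0$, the ideal $pR$ is zero.
\end{proof}

If $\delta$ is nilpotent on $t\ne0$, the \emph{degree} of $t$ is the largest $j\ge0$ with $\delta^j(t)\neq0$. For $\delta=d/dX$ on $\mathbb Q[X]$ this is the usual degree, and the next lemma says that the factors of a nonzero constant are constants.

\begin{lemma}\label{lem:degree}
Let $\delta$ be a derivation of a torsion-free domain which is nilpotent on two nonzero elements $x$ and $y$. If $\delta(xy)=0$, then $\delta(x)=\delta(y)=0$.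
\end{lemma}

\begin{proof}
Let $x$ and $y$ have degrees $j$ and $l$. By Lemma~\ref{lem:top}, $\delta^{j+l}(xy)=\binom{j+l}{j}\delta^j(x)\delta^l(y)$, which is nonzero in a torsion-free domain. Hence $j+l=0$.
\end{proof}

Torsion-freeness is needed: in $\mathbb F_p[X]$ the derivation $d/dX$ kills $X\cdot X^{p-1}$ but not $X$. We shall also use the \emph{last nonzero commutator}: if $[x,s]\ne0$ and $d_s$ is nilpotent on $x$, of degree $k\ge1$, then $u=d_s^{k-1}(x)$ and $v=d_s^k(x)$ satisfy
\begin{equation}\label{eq:uv}
v=[u,s]\neq0,\qquad [v,s]=0 .
\end{equation}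

\begin{proposition}\label{prop:Edomain}
A domain $D$ that is an $E$-ring is commutative.
\end{proposition}

\begin{proof}
Let $x,y\in D$ be nonzero. We use Lemma~\ref{lem:char}.

Suppose that $D$ is torsion-free. The derivation $d_{xy}$ is nilpotent on $x$ and $y$ and kills $xy$. By Lemma~\ref{lem:degree}, $0=d_{xy}(x)=x\cdot xy-xy\cdot x=x[x,y]$, so $[x,y]=0$.

Suppose that $pD=0$ and $[x,y]\neq0$. Take $u,v$ as in \eqref{eq:uv} with $s=y$. If we had $v=1$, the element $w=uy$ would satisfy $[y,w]=(yu-uy)y=-y$, against the Engel condition for the pair $y,w$. In general we replace $1$ by a power of $v$ that commutes with everything in sight. By Lemma~\ref{lem:powers}(b) there is a power $q\geq p$ of $p$ with $[u,v^q]=[u,v]_q=0$. So $c=v^q\ne0$ commutes with $u$, $v$ and $y$. Put $w=uv^{q-1}y$. Since $v$ commutes with $y$,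
\[
[y,w]=yu\,v^{q-1}y-uy\,v^{q-1}y=-v\cdot v^{q-1}y=-cy .
\]
As $c$ commutes with $w$, induction gives $[y,w]_k=(-c)^ky\neq0$ for all $k$, a contradiction.
\end{proof}

Under (H) these arguments only show that elements commute with powers of other elements. To remove the powers we use a theorem of Kaplansky \cite{Kap}: \emph{a division ring in which every element has a power in the center is commutative.}

\begin{proposition}\label{prop:Hdomain}
A domain $D$ satisfying \textup{(H)} is commutative.
\end{proposition}

\begin{proof}
We first show that for all $x,t\in D$ there is $n\ge1$ with $[x,t^n]=0$. If $pD=0$, this is Lemma~\ref{lem:powers}(c). Let $D$ be torsion-free and $x,t\ne0$. Choose $n,r$ with $[x,t^n]_r=0$, put $s=t^n\neq0$, and suppose that $[x,s]\neq0$. Take $u,v$ as in \eqref{eq:uv}; then $u\ne0$. By Lemma~\ref{lem:powers}(c) there is $m\ge1$ such that $d_{(us)^m}$ is nilpotent on $u$ and on $s$. This derivation kills $us$, so by Lemma~\ref{lem:degree} it kills $s$; that is, $d_s((us)^m)=0$. On the other hand $d_s(us)=vs$ and $d_s(vs)=0$, so Lemma~\ref{lem:top} gives $d_s^m((us)^m)=m!\,(vs)^m\neq0$.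 This contradiction shows that $[x,t^n]=0$.

Now let $x,y\in D$ be nonzero, let $D'$ be the subring that they generate, and let $Z'$ be the center of $D'$. For $t\in D'$ there are $n_1,n_2$ with $[x,t^{n_1}]=[y,t^{n_2}]=0$, so $t^{n}\in Z'$ for $n=2n_1n_2\ge2$. In particular $S=Z'\setminus\{0\}$ is a nonempty, multiplicatively closed set of central elements that can be canceled. As for commutative domains, the fractions $t/s$ ($t\in D'$, $s\in S$), with $t/s=t'/s'$ if and only if $ts'=t's$, form a ring $Q$ with identity $s/s$, and $t\mapsto ts/s$ embeds $D'$ in $Q$. If $t\neq0$ and $t^n\in Z'$ with $n\ge2$, then $t/s$ has the inverse $st^{n-1}/t^n$, and $(t/s)^n=t^n/s^n$ is central in $Q$. So $Q$ is a division ring to which Kaplansky's theorem applies, and $[x,y]=0$.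
\end{proof}

\section{Reduction to the nilpotent elements of an algebra}\label{sec:reduction}

The rest of the paper is devoted to the following statement.

\begin{proposition}\label{prop:ideal}
Let $F=\mathbb Q$ or $F=\mathbb F_p$, and let $R$ be an $F$-algebra satisfying \textup{(H)}. Then $N(R)$ is an ideal of $R$.
\end{proposition}

A ring is \emph{reduced} if it has no nonzero nilpotent element. By a theorem of Andrunakievi\v{c} and Rjabuhin \cite{AR}, \emph{a reduced ring is a subdirect product of domains}: the ideals $P$ for which the quotient is a domain have intersection zero.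

\begin{proof}[Proof of Theorems~\ref{thm:E} and~\ref{thm:H}, assuming Proposition~\ref{prop:ideal}]
Let (P) denote the $E$-condition for Theorem~\ref{thm:E} and (H) for Theorem~\ref{thm:H}. In both cases (P) implies (H), and domains with (P) are commutative, by Proposition~\ref{prop:Edomain} or~\ref{prop:Hdomain}. (Theorem~\ref{thm:E} is a case of Theorem~\ref{thm:H}, but in this way it is proved without Kaplansky's theorem.)

\emph{Algebras over a prime field.} Let $R$ be an algebra over $\mathbb Q$ or $\mathbb F_p$ with (P). By Proposition~\ref{prop:ideal}, $N=N(R)$ is an ideal. The ring $R/N$ is reduced, since $x^k\in N$ implies $x\in N$. Every domain that is a quotient of $R/N$ has (P) and is therefore commutative. So every commutator in $R/N$ lies in all the ideals $P$ above and is zero. Thus $C(R)\subseteq N$.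

\emph{Arbitrary rings.} Let $R$ have (P) and suppose that $c\in C(R)$ is not nilpotent. By Zorn's lemma there is an ideal $Q$ maximal among the ideals that contain no power of $c$. In $\bar R=R/Q$ the image $\bar c$ is not nilpotent, and every nonzero ideal contains a power of $\bar c$. The product of two nonzero ideals then contains some $\bar c^{\,i+j}\ne0$, so $\bar R$ is prime. By Lemma~\ref{lem:char}, either $\bar R$ is an $\mathbb F_p$-algebra, or it is torsion-free and embeds in the $\mathbb Q$-algebra $\bar R\otimes\mathbb Q$. The elements of the latter have the form $x/m$ with $x\in\bar R$ and $m\ge1$, and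
\[
[x/m,(y/k)^n]_r=m^{-1}k^{-nr}[x,y^n]_r ,
\]
so $\bar R\otimes\mathbb Q$ has (P). In either case $\bar c$ is a non-nilpotent element of the commutator ideal of an algebra over a prime field with (P), contrary to the first part. Hence $C(R)$ is nil.

\emph{The consequences.} The nilpotent elements of the commutative ring $R/C(R)$ form an ideal. Its preimage in $R$ is $N(R)$, because an element with a power in the nil ideal $C(R)$ is nilpotent. So $N(R)$ is an ideal containing $C(R)$, and $R/N(R)$ is commutative.
\end{proof}

\section{Inverting a non-nilpotent element}\label{sec:loc}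

To prove that an element is nilpotent we assume the contrary and make it invertible. In a noncommutative ring this is not always possible in a controlled way, but local nilpotence of $d_s$ is enough to invert $s$.

Let $B$ be a unital ring and $S\subseteq B$ a multiplicatively closed set with $1\in S$ and $0\notin S$. A \emph{right ring of fractions} of $B$ with respect to $S$ is a unital ring $A$ with a homomorphism $\varphi\colon B\to A$ such that $\varphi(S)$ consists of units, every element of $A$ has the form $\varphi(r)\varphi(\sigma)^{-1}$ with $r\in B$ and $\sigma\in S$, and $\ker\varphi=\{r: r\sigma=0\text{ for some }\sigma\in S\}$. By Ore's theorem \cite[Theorem~10.6]{Lam}, such a ring exists provided that, for all $r\in B$ and $\sigma\in S$,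
\begin{itemize}
\item[(O1)] $rS\cap\sigma B\neq\emptyset$, and
\item[(O2)] $\sigma r=0$ implies $r\sigma'=0$ for some $\sigma'\in S$.
\end{itemize}
We suppress $\varphi$ from the notation. If $B$ is an algebra over a field $F$, then so is $A$, since the image of $F$ commutes with all $r$ and $\sigma^{-1}$.

\begin{lemma}\label{lem:ore}
Let $B$ be a unital ring and $s\in B$ a non-nilpotent element such that $d_s$ is locally nilpotent on $B$. Then the right ring of fractions $A=B[s^{-1}]$ with respect to $\{s^i:i\ge0\}$ exists, $A\neq0$, and $d_s$ is locally nilpotent on $A$.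
\end{lemma}

\begin{proof}
Let $r\in B$, $m\ge0$, and $d_s^k(r)=0$ with $k\geq1$. Put $L=m+k-1$. Expanding $\rho_s^L=(\lambda_s+d_s)^L$ gives
\[
rs^L=\sum_{i<k}\binom Li s^{L-i}d_s^i(r),
\]
where $L-i\ge m$ in every term. Hence $rs^L\in s^mB$, which is (O1). If $s^mr=0$, then $s^md_s^i(r)=d_s^i(s^mr)=0$ for all $i$, so $rs^L=0$, which is (O2). Thus $A$ exists, and $1\notin\ker\varphi$ because no power of $s$ is zero. Finally $d_s(rs^{-n})=d_s(r)s^{-n}$, so $d_s$ is nilpotent on $rs^{-n}$.
\end{proof}

From now on $R$ is an $F$-algebra satisfying (H), where $F=\mathbb Q$ or $\mathbb F_p$, and $N=N(R)$. Let $R^1=F\cdot1\oplus R$ be the algebra obtained by adjoining an identity; $R$ is an ideal of $R^1$. Condition (H) will be applied only to elements of $R$. Since one exponent $n$ serves only finitely many elements, we localize finitely generated subalgebras of $R^1$.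

\begin{lemma}\label{lem:products}
If $a\in N$ and $r\in R^1$, then $ar\in N$ and $ra\in N$.
\end{lemma}

\begin{proof}
Let $a^m=0$, write $r=\mu+x$ with $\mu\in F$ and $x\in R$, and suppose that $w=ar\in R$ is not nilpotent. By Lemma~\ref{lem:powers}(c) there is $n$ such that $d_{w^n}$ is nilpotent on $a$ and $x$. By Lemma~\ref{lem:top} it is locally nilpotent on the subalgebra $B$ of $R^1$ generated by $1,a,x$, which contains $r$ and $w$. In $A=B[(w^n)^{-1}]\neq0$ the element $w$ is a unit, because $w^n$ is. With $e=rw^{-1}$ we have $ae=1$, hence $1=a^me^m=0$, a contradiction. So $ar\in N$, and $(ra)^{k+1}=r(ar)^ka$ shows that $ra\in N$.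
\end{proof}

Without (H) the lemma fails, as the product $e_{12}e_{21}=e_{11}$ of Section~\ref{sec:intro} shows.

Since $-N=N$, it remains to show that $a_1,a_2\in N$ implies $b=a_1+a_2\in N$. Suppose not, and let $B$ be the subalgebra of $R^1$ generated by $1,a_1,a_2$. Inverting a power of $b$ now gives $a_1b^{-1}+a_2b^{-1}=1$, which is not absurd by itself. What we need is a proper right ideal of the localized ring that contains both $a_1$ and $a_2$, for it then contains the unit $b$.

\begin{proof}[Proof of Proposition~\ref{prop:ideal} for $F=\mathbb F_p$]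
By Lemma~\ref{lem:powers}(c) some power $c=b^n$ commutes with $a_1$ and $a_2$, so $c$ is central in $B$. Let $A=B[c^{-1}]\ne0$, which exists by Lemma~\ref{lem:ore}; both $b$ and $c$ are units of $A$, and $c$ is central. For $r\in B$ the element $a_ir$ is nilpotent by Lemma~\ref{lem:products}, and $(a_irc^{-k})^t=(a_ir)^tc^{-kt}$. So $a_iA$ is a nil right ideal. Let $\mathfrak M$ be a maximal right ideal of $A$. If $a_i\notin\mathfrak M$, then $1=\mu+a_i\alpha$ with $\mu\in\mathfrak M$ and $\alpha\in A$, and $\mu=1-a_i\alpha$ is a unit because $a_i\alpha$ is nilpotent; this is impossible. (This is the fact that a nil right ideal lies in the Jacobson radical.) Hence $a_1,a_2\in\mathfrak M$, and $\mathfrak M$ contains the unit $b$, a contradiction.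
\end{proof}

\section{Sums of nilpotent elements in characteristic zero}\label{sec:zero}

\subsection*{The obstacle}
For $F=\mathbb Q$ we can still invert a power $z=b^n$, but $z$ need not be central, the powers of $a_irz^{-k}$ cannot be collected, and nothing shows that $A=B[z^{-1}]$ inherits (H). What we do know is this: $d_z$ is locally nilpotent on $A$, and each element $a_i\alpha$ of $a_iA$ becomes nilpotent after multiplication on the right by a suitable power of $z$.

Let us see how far the previous argument goes. Let $\mathfrak M$ be a maximal right ideal, $M=A/\mathfrak M$ and $v=1+\mathfrak M$. If $a\notin\mathfrak M$, then $va\alpha=v$ for some $\alpha$, since $M$ is simple. Let $g=a\alpha z^n$ be nilpotent; then $vg=vz^n$. If left multiplication by $z$ induced an endomorphism $\zeta$ of $M$, we could iterate: $vg^2=\zeta^n(v)g=\zeta^n(vg)=vz^{2n}$, and so on, and $vg^i=vz^{ni}\neq0$ would contradict the nilpotence of $g$. The map $\zeta$ exists when $z\mathfrak M\subseteq\mathfrak M$. So call a right ideal $T$ of $A$ \emph{$z$-stable} if $zT\subseteq T$; since $Tz\subseteq T$, this is equivalent to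 $d_z(T)\subseteq T$. By Zorn's lemma, a nonzero unital ring has a right ideal that is maximal among the proper $z$-stable ones.

\begin{proposition}\label{prop:key}
Let $A\neq0$ be a unital $\mathbb Q$-algebra and $z\in A$ a unit such that $d=d_z$ is locally nilpotent on $A$. Let $\mathfrak M$ be maximal among the proper $z$-stable right ideals of $A$. Let $a\in A$ be such that for every $\alpha\in A$ some $a\alpha z^n$ $(n\ge0)$ is nilpotent. Then $a\in\mathfrak M$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:ideal} for $F=\mathbb Q$, assuming Proposition~\ref{prop:key}]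
By Lemmas~\ref{lem:powers}(c) and~\ref{lem:top} there is $n$ such that $d_z$ is locally nilpotent on $B$ for $z=b^n$. By Lemma~\ref{lem:ore}, $A=B[z^{-1}]$ is a nonzero $\mathbb Q$-algebra on which $d_z$ is locally nilpotent, and $b$ is a unit of $A$. For $\alpha=rz^{-k}$ with $r\in B$, the element $a_i\alpha z^k=a_ir$ is nilpotent by Lemma~\ref{lem:products}. By Proposition~\ref{prop:key}, $a_1$ and $a_2$ lie in the proper right ideal $\mathfrak M$, and so does the unit $b$, a contradiction.
\end{proof}

The price of $z$-stability is that $M=A/\mathfrak M$ need not be simple, so the equation $va\alpha=v$ may have no solution.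

\begin{example}\label{ex:weyl}
Let $A$ be the ring of operators on $\mathbb Q(z)$ generated by the multiplications by rational functions $f$ and by $\partial=d/dz$. Then $\partial f=f\partial+f'$, so every element is a sum $\sum f_i\partial^i$, and $d=d_z$ satisfies $d(f)=0$, $d(\partial)=1$ and $d(f\partial^i)=if\partial^{i-1}$. Thus $d$ is differentiation with respect to $\partial$, and $d^j(\sum_{i\le j}f_i\partial^i)=j!f_j$. A nonzero $z$-stable right ideal therefore contains a nonzero $f$, which is a unit. Hence $\mathfrak M=0$ and $M=A$. But $\partial A\ne A$: if $\beta$ has degree $l$, then $d^{l+1}(\partial\beta)=(l+1)\,d^l(\beta)\neq0$ by Lemma~\ref{lem:top}, so $\partial\beta\neq1$.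
\end{example}

In the example $\partial A$ does not contain $1$, but it contains the monic element $\partial$, and powers of a monic element are monic. This is the substitute for simplicity.

\subsection*{The case $\mathfrak M=0$}
The idea is fully visible when $0$ and $A$ are the only $z$-stable right ideals. Let $a\neq0$ have degree $j$ with respect to $d$, and let $\ell=d^j(a)/j!$ be its leading coefficient; $\ell\ne0$ commutes with $z$. The right ideals $\ell A\neq0$ and $\{\alpha:\ell\alpha=0\}\neq A$ are $z$-stable, so they are $A$ and $0$. Thus $\ell x=1$ for some $x$, and $\ell(x\ell-1)=0$ gives $x\ell=1$. The inverse $x$ commutes with $z$, so $y=ax$ satisfies $d^j(y)=d^j(a)x=j!$ and $d^{j+1}(y)=0$. For any $n$, the element $\theta=yz^n$ has $d^j(\theta)=j!\,z^n$ and $d^{j+1}(\theta)=0$, and Lemma~\ref{lem:top} gives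
\[
d^{jK}(\theta^K)=\frac{(jK)!}{(j!)^K}\,(j!\,z^n)^K=(jK)!\,z^{nK}\neq0 .
\]
So no $axz^n$ is nilpotent, and the hypothesis of Proposition~\ref{prop:key} forces $a=0$.

In general $M=A/\mathfrak M$ is a module and not a ring. The generator $v$ replaces $1$, and multiplication by $y$ must be replaced by an endomorphism $v\alpha\mapsto y\alpha$ of $M$. Two things can go wrong: the element $x$ need not commute with $z$, and the endomorphism exists only if $y\mathfrak M=0$. Both are repaired by starting from an element of minimal degree in $vaA$ instead of $va$.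

\subsection*{The general case}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Put $M=A/\mathfrak M$ and $v=1+\mathfrak M$, so that $M=vA$, and $v\alpha=0$ if and only if $\alpha\in\mathfrak M$. Let $\mathcal E=\operatorname{End}_A(M)$, with maps written on the left.

\emph{Step 1: the operators $\zeta$ and $\Delta$.} Since $z\mathfrak M\subseteq\mathfrak M$, the rule $\zeta(v\alpha)=vz\alpha$ defines $\zeta\in\mathcal E$. For $k\ge0$ we have $\zeta^k(v)=vz^k\neq0$, because the unit $z^k$ is not in $\mathfrak M$. Define $\Delta(m)=mz-\zeta(m)$ for $m\in M$. Then $\Delta(v\alpha)=v\,d(\alpha)$, so $\Delta(v)=0$ and every element of $M$ is killed by a power of $\Delta$. For $0\neq m\in M$ let $\deg m$ be the largest $k$ with $\Delta^k(m)\neq0$. From $\Delta(m\alpha)=m\alpha z-\zeta(m)\alpha=m(\alpha z-z\alpha)+(mz-\zeta(m))\alpha$ we get $\Delta(m\alpha)=\Delta(m)\alpha+m\,d(\alpha)$, and by induction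
\begin{equation}\label{eq:leibniz}
\Delta^q(m\alpha)=\sum_{h=0}^q\binom qh\Delta^{q-h}(m)\,d^h(\alpha).
\end{equation}

\emph{Step 2: nonzero constants generate $M$.} Let $0\neq\ell\in M$ with $\Delta(\ell)=0$, that is, $\zeta(\ell)=\ell z$. We claim that $\ell A=M$. The right ideal $T=\{\alpha:v\alpha\in\ell A\}$ contains $\mathfrak M$ properly. If $v\alpha=\ell\beta$, then $vz\alpha=\zeta(\ell\beta)=\zeta(\ell)\beta=\ell z\beta$, so $T$ is $z$-stable. By the maximality of $\mathfrak M$, $T=A$. This is the only use of maximality.

\emph{Step 3: minimal degree.} Suppose that $a\notin\mathfrak M$. Then $X=vaA$ is a nonzero submodule of $M$; it need not be mapped into itself by $\Delta$. Let $j$ be the least degree of a nonzero element of $X$. Then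
\begin{equation}\label{eq:inj}
m\in X\ \text{ and }\ \Delta^j(m)=0\quad\text{imply}\quad m=0 .
\end{equation}
This lets us pass from the leading coefficient of an element of $X$ to the element itself, in the following form.

\medskip\noindent
(C)\quad \emph{Let $m\in X$, $\alpha\in A$ and $i_0\ge0$. If $\Delta^j(m)\,d^i(\alpha)=0$ for all $i\ge i_0$, then $\Delta^q(m)\,d^i(\alpha)=0$ for all $q\ge0$ and $i\ge i_0$.}
\medskip

We use descending induction on $i$. For large $i$ we have $d^i(\alpha)=0$. Let $i\ge i_0$ and suppose that $\Delta^q(m)\,d^{i'}(\alpha)=0$ for all $q\ge0$ and $i'>i$. Apply \eqref{eq:leibniz} to $m\cdot d^i(\alpha)$. The terms with $h\ge1$ vanish, so $\Delta^q(m\,d^i(\alpha))=\Delta^q(m)\,d^i(\alpha)$ for all $q$. For $q=j$ the right side is zero, so $m\,d^i(\alpha)\in X$ is zero by \eqref{eq:inj}. Then the left side is zero for every $q$, and hence so is the right side. This proves (C).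

\emph{Step 4: a monic element of $X$.} Choose $u\in X$ of degree $j$ and put $\ell=\Delta^j(u)/j!$. Then $\ell\neq0$ and $\Delta(\ell)=0$, so by Step~2 there is $x\in A$ with $\ell x=v$. Although $d(x)$ may be nonzero, \eqref{eq:leibniz} gives $\ell\,d^i(x)=\Delta^i(\ell x)=\Delta^i(v)=0$ for $i\ge1$. By (C) with $m=u$, $\alpha=x$ and $i_0=1$, we have $\Delta^q(u)\,d^i(x)=0$ for all $q\ge0$ and $i\ge1$. So $y=ux\in X$ satisfies $\Delta^q(y)=\Delta^q(u)x$ for all $q$, by \eqref{eq:leibniz}, and therefore
\begin{equation}\label{eq:monic}
\Delta^j(y)=j!\,v,\qquad \Delta^{j+1}(y)=0 .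
\end{equation}

\emph{Step 5: multiplication by $y$.} Let $\mu\in\mathfrak M$. Since $d(\mathfrak M)\subseteq\mathfrak M$, we have $\Delta^j(y)\,d^i(\mu)=j!\,v\,d^i(\mu)=0$ for all $i\ge0$. By (C) with $m=y$, $\alpha=\mu$ and $i_0=0$, we get $y\mu=0$. Hence $\psi(v\alpha)=y\alpha$ defines $\psi\in\mathcal E$. Let $D=d_\zeta$ be the inner derivation $D(\varphi)=\varphi\zeta-\zeta\varphi$ of $\mathcal E$. It corresponds to $\Delta$ under evaluation at $v$:
\[
(D\varphi)(v)=\varphi(vz)-\zeta(\varphi(v))=\varphi(v)z-\zeta(\varphi(v))=\Delta(\varphi(v)).
\]
By induction $(D^q\psi)(v)=\Delta^q(y)$. An element of $\mathcal E$ is determined by its value at $v$, so \eqref{eq:monic} gives $D^j\psi=j!\cdot\mathrm{id}$ and $D^{j+1}\psi=0$.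

\emph{Step 6: the contradiction.} Write $y=va\alpha$ with $\alpha\in A$. By hypothesis there are $n\ge0$ and $K\ge1$ such that $g=a\alpha z^n$ satisfies $g^K=0$. Put $\theta=\psi\zeta^n$. Then $vg=yz^n=\psi(v)z^n=\psi(vz^n)=\theta(v)$, and if $vg^i=\theta^i(v)$, then $vg^{i+1}=\theta^i(v)g=\theta^i(vg)=\theta^{i+1}(v)$. Hence $\theta^K(v)=vg^K=0$, and $\theta^K=0$. Since $D\zeta=0$, we have $D^j\theta=j!\,\zeta^n$ and $D^{j+1}\theta=0$, so Lemma~\ref{lem:top} gives
\[
0=D^{jK}(\theta^K)=\frac{(jK)!}{(j!)^K}\,(D^j\theta)^K=(jK)!\,\zeta^{nK}.
\]
As $M$ is a vector space over $\mathbb Q$, this yields $\zeta^{nK}=0$, contradicting $\zeta^{nK}(v)\neq0$. Therefore $a\in\mathfrak M$.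
\end{proof}

Characteristic zero enters twice, in the division by $j!$ in Step~4 and in the cancellation of $(jK)!$ in Step~6. When $j=0$, Step~4 gives $y=v$, so $\psi=\mathrm{id}$ and $\theta=\zeta^n$, and the proof is the iteration described at the beginning of this section.

Proposition~\ref{prop:ideal} is now proved in every characteristic, and with it Theorems~\ref{thm:E} and~\ref{thm:H}.

\section{Sharpness}\label{sec:sharp}

A ring is \emph{locally nilpotent} if each of its finite subsets generates a nilpotent subring.

\begin{example}\label{ex:golod}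
In Theorem~\ref{thm:E}, ``nil'' cannot be strengthened to ``nilpotent'' or ``locally nilpotent''. Let $G$ be Golod's finitely generated, nil, non-nilpotent algebra. Being nil, it is an $E$-ring. Let $g_1,\dots,g_s$ generate $G$, let $g_i^m=0$ for all $i$, and put $k=s(m-1)+1$. A monomial of length $k$ in the generators contains some $g_i$ at least $m$ times. Modulo $C(G)$ its factors may be rearranged, so it lies in $C(G)$. If $C(G)$ were locally nilpotent, there would be $L$ such that every product of $L$ of these finitely many monomials vanishes. Then all monomials of length $kL$ would vanish, and $G$ would be nilpotent. So $C(G)$ is not locally nilpotent, and in particular not nilpotent.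
\end{example}

\begin{example}\label{ex:converse}
The converse of the theorems fails. In the ring $R$ of upper triangular $2\times2$ matrices over $\mathbb Q$, the ideal $C(R)=\mathbb Qe_{12}$ is nilpotent. But for $y=e_{11}+2e_{22}$ we have $y^n=e_{11}+2^ne_{22}$, so $[e_{12},y^n]_r=(2^n-1)^re_{12}\neq0$ for all $n,r\ge1$, and even (H) fails.
\end{example}

\begin{thebibliography}{9}

\bibitem{AR}
Andrunakievi\v{c} and Rjabuhin, Soviet Math. Dokl. \textbf{9} (1968), 565--568.

\bibitem{Kap}
Kaplansky, \emph{A theorem on division rings}, Canad. J. Math. \textbf{3} (1951), 290--292.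

\bibitem{Lam}
Lam, \emph{Lectures on Modules and Rings}.

\bibitem{EC}
\emph{On Rings With Engel Cycles},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak CB33C6E1A14443BB1970B168EDB228CF/\allowbreak S0008439500006317a.pdf/\allowbreak on\_rings\_with\_engel\_cycles.pdf}

\end{thebibliography}
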